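# A small, $nm$-stable compact $G$-group that is not abelian-by-finite

Throughout, $k=\mathbb F_2$, "linear" means $k$-linear, and $\otimes$ means $\otimes_k$. Function spaces $\mathrm{Hom}(W,k)$ carry the topology of pointwise convergence, so for countable $W$ they are closed subspaces of $k^W$, hence compact and metrizable.

## 1. The dihedral group of order eight and its infinite power

Let $E=k^3$ with the multiplication
$$(v,x,z)(v',x',z')=(v+v',\;x+x',\;z+z'+vx').$$
These are the upper unitriangular $3\times3$ matrices over $k$, with $v$ and $x$ next to the diagonal and $z$ in the corner. We compute $(1,0,0)(0,1,0)=(1,1,1)$ and $(0,1,0)(1,0,0)=(1,1,0)$, so $E$ is not abelian. The elements $(0,0,z)$ are central with abelian quotient, so the class is $2$. Since $(v,x,z)^2=(0,0,vx)$, exactly two elements have order $4$ and five have order $2$: this is the dihedral group of order $8$.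

Now take the compact group $E^\omega$. It has no abelian subgroup of finite index. If it had one, its closure would again be abelian, and it would be closed of finite index, hence open. An open subgroup contains all sequences that are trivial on the first $m$ coordinates, for some $m$, and two such sequences need not commute.

Let $\mathrm{Sym}(\omega)$ act on $E^\omega$ by permuting coordinates. An $n$-tuple from $E^\omega$ is a function $\omega\to E^n$. Its orbit is determined by the sizes of the $8^n$ fibers, each in $\{0,1,2,\dots,\aleph_0\}$. So there are only countably many orbits on $(E^\omega)^n$, for every $n$. Seen through this symmetry group, $E^\omega$ is a tame object that is far from abelian.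

There is a second way to measure tameness, which asks how far orbits can shrink when parameters are fixed. Fix $1\neq c\in E$ and, for $S\subseteq\omega$, let $c_S$ be the sequence equal to $c$ on $S$ and trivial elsewhere. Let $S\subseteq b_1\subseteq b_0\subseteq\omega$, all differences infinite. Under $\mathrm{Sym}(\omega)$, the element $c_S$ can move to any infinite co-infinite set. Fixing $c_{b_0}$ confines it to subsets of $b_0$, and then fixing $c_{b_1}$ confines it to subsets of $b_1$. At each stage the situation looks as it did at the start, so the shrinking can be repeated forever. A rank that counts such steps will be infinite here. The question of this talk is whether a compact group can have few orbits, allow only boundedly much shrinking, and still be far from abelian.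

## 2. Orbits, meager orbits and the rank

**Definition (Polish structure).** A *Polish structure* is a pair $(X,G)$ where $G$ is a Polish group acting faithfully on a set $X$ so that the stabilizers of all singletons are closed. It is *small* if for every $n\in\omega$ there are only countably many orbits of $G$ on $X^n$.

**Definition (compact $G$-group).** A *compact $G$-group* is a Polish structure $(H,G)$ in which $H$ is a compact metrizable topological group and $G$ acts on $H$ by group automorphisms, the action $G\times H\to H$ being jointly continuous.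

For a finite $A\subseteq X$ let $G_A$ be its pointwise stabilizer. For a finite tuple $a$ let $o(a/A)$ be the orbit of $a$ under $G_A$. We identify it with $G_A/G_{Aa}$ and give it the quotient topology, which is Polish. The orbit map $G_A\to o(a/A)$ is then continuous, open and surjective. Sets written side by side, as in $AB$ or $aB$, denote unions (of the entries).

**Definition (independence and rank).** For finite $a,A,B$, the tuple $a$ is *$nm$-independent from $B$ over $A$* if $o(a/AB)$ is non-meager in $o(a/A)$. The rank $\mathcal NM(a/A)$ is given by: $\mathcal NM(a/A)\ge0$ always; $\mathcal NM(a/A)\ge\alpha+1$ iff there is a finite $B$ such that $a$ is not $nm$-independent from $B$ over $A$ and $\mathcal NM(a/AB)\ge\alpha$; for limit $\lambda$, $\mathcal NM(a/A)\ge\lambda$ iff $\mathcal NM(a/A)\ge\beta$ for all $\beta<\lambda$. We write $\infty$ if all these inequalities hold. The structure is *$nm$-stable* if $\mathcal NM(a/A)<\infty$ for all finite $a,A$. Its $\mathcal NM$-rank is $\sup\{\mathcal NM(a/\emptyset):a\in X\}$.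

**Textbook facts.** We use Ramsey's theorem, the Baire category theorem, and Effros' theorem in this form (Becker–Kechris, *The Descriptive Set Theory of Polish Group Actions*, Thm 2.2.2): if a Polish group acts continuously and transitively on a nonempty Polish space $X$, then for every $x\in X$ the map $g\mapsto gx$ is open. We also use three elementary remarks.

* (T1) Let $q:X\to Y$ be continuous, open and surjective. Preimages of closed nowhere dense sets are closed nowhere dense (an open set inside the preimage would have an open image inside the set). Hence preimages of meager sets are meager, and preimages of dense $G_\delta$ sets are dense $G_\delta$.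
* (T2) With $q$ as in (T1), if $q^{-1}(Y_0)$ is closed with empty interior, so is $Y_0$: its complement is $q(X\setminus q^{-1}(Y_0))$, which is open, and an open subset of $Y_0$ has an open preimage inside $q^{-1}(Y_0)$.
* (T3) If $F$ is closed nowhere dense in a space and $D$ is dense in it, then $F\cap D$ is closed nowhere dense in $D$: if $\emptyset\ne O\cap D\subseteq F$ with $O$ open, then $O\subseteq\overline{O\cap D}\subseteq F$.

**Example (rank 1).** Let $W$ be a $k$-space of countably infinite dimension, $V=\mathrm{Hom}(W,k)$, and let $G=GL(W)$ act by $gf=f\circ g^{-1}$. A linearly independent tuple $(v_1,\dots,v_m)$ in $V$ is a surjection $W\to k^m$. Its kernel has countably infinite dimension, so any two such surjections differ by an element of $GL(W)$. Hence the orbit of a tuple is determined by the number $m$ of vectors in a basis of its span, together with the coefficients of the tuple in that basis, and $(V,G)$ is small. For finite $B\subseteq V$ the same argument, with a basis of $\mathrm{span}(B)$ put in front, shows that $o(v/B)=V\setminus\mathrm{span}(B)$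 if $v\notin\mathrm{span}(B)$, and $o(v/B)=\{v\}$ otherwise. By Effros' theorem the topology on $V\setminus \mathrm{span}(B)$ is the usual one. So for $v\notin\mathrm{span}(B)$ the orbit $o(v/BC)$ either is $o(v/B)$ minus finitely many points, which is non-meager, or is $\{v\}$, which is meager because $V$ has no isolated points. A one-point orbit cannot shrink. Thus $\mathcal NM(v/B)$ is $1$ or $0$ according to whether $v\notin\mathrm{span}(B)$ or not, and $(V,G)$ has $\mathcal NM$-rank $1$.

**Example (rank $\infty$).** In $(E^\omega,\mathrm{Sym}(\omega))$ let $B=\{c_{b_1},\dots,c_{b_n}\}$. Then $G_B$ consists of the permutations preserving each $b_i$, that is, preserving each atom $D$ of the Boolean algebra generated by the $b_i$. I claim: if $S$ is an infinite subset of an atom $D$ with $D\setminus S$ infinite, then $\mathcal NM(c_S/B)\ge\alpha$ for every ordinal $\alpha$. Induct on $\alpha$ for all such $S,B$ at once; only $\alpha=\alpha'+1$ needs an argument. Choose $b$ with $S\subseteq b\subseteq D$ and $b\setminus S$, $D\setminus b$ infinite. Then $b$ is an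 atom for $B\cup\{c_b\}$, so $\mathcal NM(c_S/Bc_b)\ge\alpha'$ by induction. Next, $o(c_S/Bc_b)\subseteq Y:=\{c_{S'}\in o(c_S/B):S'\subseteq b\}$. The preimage of $Y$ in $G_B$ is $\{g:gS\subseteq b\}$, which is closed. It has empty interior: given $g$ in it and a finite $F\subseteq\omega$, pick $i\in S\setminus F$ and $j\in D\setminus b$ with $j\notin g(F)$, and follow $g$ by the transposition of $g(i)$ and $j$. Both points lie in $D$, so the result is in $G_B$. It agrees with $g$ on $F$ and sends $i$ outside $b$. By (T2), $Y$ is closed with empty interior, so $o(c_S/Bc_b)$ is meager in $o(c_S/B)$ and $\mathcal NM(c_S/B)\ge\alpha'+1$. So $E^\omega$ is small but not $nm$-stable.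

A group is *abelian-by-finite* if it has an abelian subgroup of finite index; solvable-by-finite and nilpotent-by-finite are defined in the same way. Three results are quoted along with our question, which comes from "Some Model Theory Of Polish Structures": each small, $nm$-stable compact $G$-group is solvable-by-finite; each small compact $G$-group of finite $\mathcal NM$-rank is nilpotent-by-finite; each small compact $G$-group of $\mathcal NM$-rank $1$ is abelian-by-finite. The question is to prove or disprove: *each small, $nm$-stable compact $G$-group is abelian-by-finite.* The statement is false.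

**Theorem 1.** There is a compact $G$-group $(H,G)$ such that

1. $(H,G)$ is small;
2. $(H,G)$ is $nm$-stable, of $\mathcal NM$-rank exactly $\omega+2$;
3. $H$ is nilpotent of class $2$, of exponent $4$, and not abelian-by-finite. Moreover, with $Z$ the infinite central subgroup constructed in Section 3 (for the structure $M$ of Section 4), for every open subgroup $O\le H$ the group $\overline{[O,O]}$ has finite index in $Z$; so no open subgroup even has finite derived group.

The example has infinite rank. It says nothing about groups of finite $\mathcal NM$-rank, and no claim is made about those. The disproof itself needs smallness, $nm$-stability and part 3; the exact rank is computed in the last section.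

## 3. Groups attached to a subspace of a tensor product

**Definition (structure).** A *structure* is $A=(A_1,A_2,U_A)$ with $A_1,A_2$ $k$-spaces and $U_A\le A_1\otimes A_2$. It is *finite* if $A_1,A_2$ are finite.

Let $M=(W_1,W_2,U)$ be a countable structure. Put $V_i=\mathrm{Hom}(W_i,k)$, $Z=\mathrm{Hom}(U,k)$, and
$$\beta:V_1\times V_2\to Z,\qquad \beta(v,x)=(v\otimes x)|_U .$$
This is bilinear, and it is continuous since each $u\in U$ is a finite sum of pure tensors. Let $H=V_1\times V_2\times Z$ with
$$(v,x,z)(v',x',z')=(v+v',\;x+x',\;z+z'+\beta(v,x')).\tag{1}$$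
Both ways of bracketing a triple product give the third coordinate $z+z'+z''+\beta(v,x')+\beta(v,x'')+\beta(v',x'')$, and $(v,x,z)^{-1}=(v,x,z+\beta(v,x))$. So $H$ is a compact metrizable group. We identify $Z$ with the central subgroup $0\times0\times Z$. As $H/Z$ is abelian, $H$ has class at most $2$. Moreover
$$(v,x,z)^2=(0,0,\beta(v,x)),\qquad [(v,0,0),(0,x,0)]=(0,0,\beta(v,x)),$$
the second because $(v,0,0)(0,x,0)=(v,x,\beta(v,x))$ and $(0,x,0)(v,0,0)=(v,x,0)$.

Let
$$G=\{(g_1,g_2)\in GL(W_1)\times GL(W_2):(g_1\otimes g_2)U=U\}.$$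
For fixed $u\in U$, the conditions $gu\in U$ and $g^{-1}u\in U$ depend on finitely many values of $g$ and $g^{-1}$. So $G$ is closed in $\mathrm{Sym}(W_1)\times\mathrm{Sym}(W_2)$ and is Polish. It acts on $V_1,V_2,Z$ by $f\mapsto f\circ g^{-1}$, and $\beta(gv,gx)=g\beta(v,x)$, so $G$ acts on $H$ by automorphisms. The action is faithful because the functionals in $V_i$ separate the points of $W_i$. It is jointly continuous since $(gf)(w)=f(g^{-1}w)$. Hence point stabilizers are closed, and $(H,G)$ is a compact $G$-group.

**Example (diagonal).** Let $W_1,W_2$ have bases $(p_i)_{i<\omega},(q_i)_{i<\omega}$ and let $U$ be spanned by the $p_i\otimes q_i$. Then $V_1,V_2,Z$ are all $k^\omega$ and $\beta$ is the coordinatewise product, so $H=E^\omega$. The tensor $\sum_{i\in I}p_i\otimes q_i$ has rank $|I|$, so the rank-one tensors in $U$ are exactly the $p_i\otimes q_i$. Therefore every $g\in G$ permutes them, $g_1p_i=p_{\sigma(i)}$ and $g_2q_i=q_{\sigma(i)}$, and $G=\mathrm{Sym}(\omega)$. The group of Section 1 is of our form, and its failure to be $nm$-stable comes from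 the rigid frame that $U$ contains.

**Example (everything).** The opposite try is $U=W_1\otimes W_2$, which has the largest possible $G=GL(W_1)\times GL(W_2)$. Here $Z$ is the space of all bilinear forms on $W_1\times W_2$, and smallness fails on $Z^2$. For an infinite $S\subseteq\{2,3,\dots\}$ index bases of $W_1,W_2$ as $p_{n,i},q_{n,i}$ $(n\in S,1\le i\le n)$. Let $z$ be the form that is $1$ on the pairs $(p_{n,i},q_{n,i})$ and $0$ on other pairs of basis vectors, and let $z'$ be $1$ on the pairs $(p_{n,i},q_{n,i+1})$ with $i<n$ and $0$ on other pairs. As $z$ is non-degenerate, the pair determines the operator $T$ on $W_1$ with $z'(w,\cdot)=z(Tw,\cdot)$, namely $Tp_{n,i}=p_{n,i+1}$ and $Tp_{n,n}=0$. Pairs in one orbit give conjugate operators. Since $\dim(\ker T\cap \mathrm{im}\,T^{n-1})/(\ker T\cap\mathrm{im}\,T^n)$ is $1$ for $n\in S$ and $0$ for the other $n\ge1$, different $S$ give different orbits. There are uncountably many $S$.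

So $U$ should contain no frame, and it should be thin enough that tuples of functionals on it have no invariants beyond the unavoidable ones. The next lemma says how thin it may be while commutators stay large. For $A_i\le W_i$ let $A_i^\perp=\{v\in V_i:v|_{A_i}=0\}$.

**Lemma 2.** Suppose $U$ is infinite and $U\cap(A_1\otimes W_2+W_1\otimes A_2)$ is finite for all finite $A_1\le W_1$, $A_2\le W_2$. Then for every open subgroup $O\le H$ the group $\overline{[O,O]}$ has finite index in the infinite group $Z$. Moreover $H$ has class $2$ and exponent $4$ and is not abelian-by-finite.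

*Proof.* The first task is to find many commutators in $O$. By openness, $O$ contains all $(v,x,z)$ with $v|_{A_1}=0$, $x|_{A_2}=0$, $z|_{F}=0$, for some finite $A_1,A_2$ and finite $F\subseteq U$. By the commutator formula, $\overline{[O,O]}$ contains the closed subgroup $K\le Z$ generated by all $\beta(v,x)$ with $v\in A_1^\perp$, $x\in A_2^\perp$.

The next task is to compute the index of $K$. Let $K^\perp=\{u\in U:z(u)=0\text{ for all }z\in K\}$. It consists of the $u\in U$ whose image in $(W_1/A_1)\otimes(W_2/A_2)$ is killed by all $v\otimes x$ with $v\in(W_1/A_1)^*$, $x\in(W_2/A_2)^*$. Such functionals separate points of the tensor product, so $K^\perp$ is the kernel of $U\to(W_1/A_1)\otimes(W_2/A_2)$, that is, $K^\perp=U\cap(A_1\otimes W_2+W_1\otimes A_2)$, which is finite. If $z\in Z$ vanishes on $K^\perp$, then $z\in K$. Indeed, for a finite subspace $F\le U$ the space $K|_F\le F^*$ has annihilator $K^\perp\cap F$ in $F$, so $K|_F$ is the set of all functionals on $F$ that vanish on $K^\perp\cap F$; thus $z|_F\in K|_F$ for all $F$ and $z\in\overline K=K$.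 So $K$ is the kernel of the restriction $Z\to\mathrm{Hom}(K^\perp,k)$ and has finite index in $Z$. Since $[O,O]\le[H,H]\le Z$ and $Z$ is closed, $\overline{[O,O]}$ lies between $K$ and $Z$ and has finite index in $Z$.

Finally, $Z$ is infinite because $U$ is. So no open subgroup is abelian, nor has a finite derived group. If $H$ had an abelian subgroup of finite index, its closure would be abelian and open, a contradiction. In particular $\beta\ne0$, so $H$ has class exactly $2$, and by the formula for squares its exponent is exactly $4$. $\square$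

## 4. Strong extensions and a generic structure

The hypothesis of Lemma 2 concerns the kernel of $U\to(W_1/A_1)\otimes(W_2/A_2)$. We build it into the notion of substructure.

**Definition (strong).** An *embedding* $f:A\to B$ is a pair of injective linear maps $f_i:A_i\to B_i$ with $(f_1\otimes f_2)(U_A)=U_B\cap(f_1A_1\otimes f_2A_2)$; we write $f$ also for $f_1\otimes f_2$. If $A_i\le B_i$, write
$$A\le B\iff U_B\cap(A_1\otimes B_2+B_1\otimes A_2)=U_A .$$
A pair of injective linear maps $f:B\to C$ is a *strong embedding* if $(f_1B_1,f_2B_2,f(U_B))\le C$.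

Since $A_1\otimes B_2+B_1\otimes A_2$ is the kernel of $B_1\otimes B_2\to(B_1/A_1)\otimes(B_2/A_2)$, the relation $A\le B$ says that $U_B\to(B_1/A_1)\otimes(B_2/A_2)$ has kernel exactly $U_A$. It implies $U_A=U_B\cap(A_1\otimes A_2)$, so strong embeddings are embeddings.

**Example.** Let $B=(kp,kq,k\,p\otimes q)$. Then $0\le B$. But $A=(kp,0,0)$ is not strong in $B$, although the inclusion is an embedding: $p\otimes q$ lies in $U_B\cap(A_1\otimes B_2)$ and not in $U_A=0$. In words, a strong extension may not add to $U$ a tensor one of whose sides is old.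

We need four properties.

* (F1) *If $A\le B\le C$ then $A\le C$.* Let $u\in U_C\cap(A_1\otimes C_2+C_1\otimes A_2)$. Since $B\le C$, $u\in U_B$. As $(B_1/A_1)\otimes(B_2/A_2)\hookrightarrow(C_1/A_1)\otimes(C_2/A_2)$, also $u\in A_1\otimes B_2+B_1\otimes A_2$, so $u\in U_A$. Conversely $U_A\subseteq U_B\subseteq U_C$. Hence compositions of strong embeddings are strong.
* (F2) *If $A,B\le C$ and $A_i\le B_i$, then $A\le B$.* We have $U_A\subseteq U_C\cap(B_1\otimes B_2)=U_B$, and $U_B\cap(A_1\otimes B_2+B_1\otimes A_2)\subseteq U_C\cap(A_1\otimes C_2+C_1\otimes A_2)=U_A$.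
* (F3) *$0\le A$ always.*
* (F4) *Free amalgamation.* Let $A\le B$ and $A\le B'$. Put $C_i=B_i\oplus_{A_i}B_i'$ and $U_C=U_B+U_{B'}$, and write $C=B\oplus_AB'$. *Then $B\le C$, $B'\le C$ and $U_B\cap U_{B'}=U_A$.* Let $y+y'\in U_C$ with $y\in U_B$, $y'\in U_{B'}$ die in $(C_1/B_1)\otimes(C_2/B_2)=(B_1'/A_1)\otimes(B_2'/A_2)$. There $y$ dies, so $y'$ dies, so $y'\in U_A$ because $A\le B'$, and $y+y'\in U_B$. The other case is symmetric. Choosing complements of the $A_i$ one sees $(B_1\otimes B_2)\cap(B_1'\otimes B_2')=A_1\otimes A_2$, and $U_B\cap(A_1\otimes A_2)=U_A=U_{B'}\cap(A_1\otimes A_2)$.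

**Lemma 3.** There is a countable structure $M=(W_1,W_2,U)$ such that

* (M1) every finite subset of $W_1\cup W_2$ lies in some finite $A\le M$;
* (M2) if $A\le M$ and $A\le B$ are finite, there is a strong embedding $B\to M$ over $A$, i.e. the identity on $A_1,A_2$.

*Proof.* We build a chain that performs every possible extension. Construct finite $0=A^{(0)}\le A^{(1)}\le\cdots$ with $A^{(n+1)}=A^{(n)}\oplus_AB$ for some finite $A\le A^{(n)}$, $A\le B$; then $A^{(n)}\le A^{(n+1)}$ by (F4). For each $m$ there are finitely many $A\le A^{(m)}$, and for each $A$ countably many finite $B$ with $A\le B$ up to isomorphism over $A$. Also $A\le A^{(m)}$ implies $A\le A^{(n)}$ for $n\ge m$ by (F1). So bookkeeping lets us use every pair $(A\le A^{(m)},A\le B)$ at some stage $n\ge m$. Let $M=\bigcup_nA^{(n)}$.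

For (M1) we check $A^{(n)}\le M$. An element of $U\cap(A_1^{(n)}\otimes W_2+W_1\otimes A_2^{(n)})$ lies in $U_{A^{(m)}}$ for some $m\ge n$, and it dies in $(A_1^{(m)}/A_1^{(n)})\otimes(A_2^{(m)}/A_2^{(n)})$, which embeds in $(W_1/A_1^{(n)})\otimes(W_2/A_2^{(n)})$. By (F1) for the chain, $A^{(n)}\le A^{(m)}$, so the element is in $U_{A^{(n)}}$.

For (M2), let $A\le M$ be finite. Then $A_i\subseteq A_i^{(m)}$ for some $m$ and $A\le A^{(m)}$ by (F2). When the pair $(A,B)$ is used at stage $n\ge m$, we get $B\le A^{(n+1)}\le M$, so $B\le M$ by (F1). $\square$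

Fix $M$ from now on, with its $V_1,V_2,Z,\beta,H,G$. If $F\subseteq U$ is finite, (M1) gives a finite $A\le M$ with $F\subseteq A_1\otimes A_2$, hence $F\subseteq U_A$. The sets $W_1,W_2,U$ are infinite: for any finite $A\le M$ apply (M2) to the strong extensions $(A_1\oplus k,A_2,U_A)$, $(A_1,A_2\oplus k,U_A)$ and $A\oplus_0(kp,kq,k\,p\otimes q)$ of $A$. So $W_1\ne A_1$, $W_2\neq A_2$ and $U\ne U_A$ for every finite $A\le M$. We use repeatedly that if $A,A'\le M$ and $A_i\le A'_i$, then $A\le A'$.

**Proof of part 3 of Theorem 1.** Given finite $A_i\le W_i$, choose a finite $A'\le M$ with $A_i\le A_i'$. Then $U\cap(A_1\otimes W_2+W_1\otimes A_2)\subseteq U_{A'}$ is finite. Lemma 2 applies. $\square$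

What remains is smallness and $nm$-stability. Both will follow from one homogeneity statement, which says that tuples in $V_1,V_2,Z$ without evident relations form a single orbit. The evident relations are linear dependence and the relation $z=\sum\beta(v_i,x_i)$.

## 5. The extension property, and why copies must be entangled

Let $C_m=\{\sum_{i\le m}\beta(v_i,x_i)\}\subseteq Z$, which is compact, and $Z^{fin}=\bigcup_mC_m=\mathrm{span}\,\beta(V_1\times V_2)$.

**Definition (generic).** A triple $\pi=(v,x,z)\in V_1^{n_1}\times V_2^{n_2}\times Z^{n_3}$, viewed as linear maps $v:W_1\to k^{n_1}$, $x:W_2\to k^{n_2}$, $z:U\to k^{n_3}$, is *generic of type $(n_1,n_2,n_3)$* if $v$ and $x$ are surjective (equivalently, the tuples $v$ and $x$ are linearly independent) and $\lambda z\notin Z^{fin}$ for all $0\ne\lambda\in(k^{n_3})^*$.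

**Proposition 4.** Let $\pi=(v,x,z)$ be generic, let $A\le M$ and $A\le B$ be finite, and let $v_B:B_1\to k^{n_1}$, $x_B:B_2\to k^{n_2}$, $z_B:U_B\to k^{n_3}$ be linear maps extending $v|_{A_1},x|_{A_2},z|_{U_A}$. Then there is a strong embedding $f:B\to M$ over $A$ with $vf=v_B$, $xf=x_B$, $zf=z_B$.

The proof takes Sections 5 to 8. Let us try the smallest cases of type $(1,0,0)$, with $v(c)=1$ for some $c\in A_1$.

If $B=(A_1\oplus kp,A_2,U_A)$, take any strong embedding over $A$ from (M2). If $v$ has the wrong value on the image of $p$, send $p$ to that image plus $c$ instead. The image structure is the same, so the new map is a strong embedding, with the right value.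

Now let $B=A\oplus_0(kp,kq,k\,p\otimes q)$. The same repair fails: if $p\otimes q\in U$ is the tensor in the copy, then $(p+c)\otimes q$ differs from it by $c\otimes q$, which is not in $U$ because $c\otimes q\in A_1\otimes W_2$ is not in $U_A$. The map is no longer an embedding. One may ask for many copies of $B$ instead, freely amalgamated over $A$, hoping that $v$ is right on one of them. But in a free amalgam the values of $v$ on the different copies are independent of each other, and (M2) gives no control over them: they could all be wrong.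

The way out is to place many copies of $B$, each twisted by elements of $A$, in one finite strong extension $B'$ with linear dependencies between the copies, so that being wrong on all of them is impossible. The next lemma builds such a $B'$. The dependencies are governed by a space $\mathcal P$ of functions on the index set $S$ of the copies.

For a finite set $S$ and $\mathcal P\le k^S$ put $\mathcal F=\mathcal P^2:=\mathrm{span}\{fg:f,g\in\mathcal P\}\le k^S$. Since $f^2=f$ over $\mathbb F_2$, $\mathcal P\subseteq\mathcal F$.

**Lemma 5.** Let $A\le B$ be finite, $B_1=A_1\oplus P$, $B_2=A_2\oplus Q$. For $u\in U_B$ let $u_{PQ}$ be its component in $P\otimes Q$. Let $S$ be finite, $1\in\mathcal P\le k^S$, $\mathcal F=\mathcal P^2$, and let $\alpha:S\to\mathrm{Hom}(P,A_1)$, $\sigma:S\to\mathrm{Hom}(Q,A_2)$ be such that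

* (C1) $s\mapsto\xi(\alpha_s(p))f(s)$ and $s\mapsto\eta(\sigma_s(q))f(s)$ are in $\mathcal F$ for all $f\in\mathcal P$, $p\in P$, $q\in Q$, $\xi\in A_1^*$, $\eta\in A_2^*$;
* (C2) $s\mapsto\rho(\alpha_s(p)\otimes\sigma_s(q))$ is in $\mathcal F$ for all $p\in P$, $q\in Q$ and all $\rho\in(A_1\otimes A_2)^*$ with $\rho|_{U_A}=0$.

Let $E=\mathcal P^*$, let $e_s\in E$ be evaluation at $s$, and let $B_1'=A_1\oplus(P\otimes E)$, $B_2'=A_2\oplus(Q\otimes E)$. Let $\theta_s$ be the identity on $A_1,A_2$ with
$$\theta_s(p)=\alpha_s(p)+p\otimes e_s,\qquad\theta_s(q)=\sigma_s(q)+q\otimes e_s .$$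
Put $U_{B'}=U_A+\sum_s\theta_s(U_B)$. Then:

* (a) for every linear $\zeta:B_1'\otimes B_2'\to k$ and $u\in U_B$, the function $s\mapsto\zeta(\theta_su)-\zeta((\alpha_s\otimes\sigma_s)u_{PQ})$ is in $\mathcal F$; if $\zeta|_{U_A}=0$, then $s\mapsto\zeta(\theta_su)$ is in $\mathcal F$;
* (b) $A\le B'$;
* (c) each $\theta_t:B\to B'$ is a strong embedding over $A$.

*Proof.* **Step (a).** We expand $\theta_su$ to see which functions of $s$ occur. Write $u=u_{AA}+u_{AQ}+u_{PA}+u_{PQ}$ in the obvious summands. Then
$$\begin{aligned}\theta_su={}&u_{AA}+(1\otimes\sigma_s)u_{AQ}+(\alpha_s\otimes1)u_{PA}+(\alpha_s\otimes\sigma_s)u_{PQ}\\&+[u_{AQ}+(\alpha_s\otimes1)u_{PQ}]\otimes e_s+[u_{PA}+(1\otimes\sigma_s)u_{PQ}]\otimes e_s+u_{PQ}\otimes e_s\otimes e_s,\end{aligned}\tag{2}$$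
where the two brackets lie in $A_1\otimes Q$ and $P\otimes A_2$. A functional on $E$ is an element $f\in\mathcal P$, with value $f(s)$ at $e_s$; a functional on $E\otimes E$ takes at $e_s\otimes e_s$ a value $\sum f(s)g(s)$ with $f,g\in\mathcal P$. Apply $\zeta$ to (2). The term $u_{AA}$ gives a constant, which is in $\mathcal F$ as $1\in\mathcal P$. The terms with a single $\sigma_s$ or $\alpha_s$ and no $e_s$ give functions as in (C1) with $f=1$. The bracket terms give elements of $\mathcal P$ and functions as in (C1). The last term gives an element of $\mathcal P^2$. This leaves only $\zeta((\alpha_s\otimes\sigma_s)u_{PQ})$, which is in $\mathcal F$ by (C2) if $\zeta|_{U_A}=0$.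

**Set-up for (b) and (c).** We need coordinates on $U_{B'}$. Let $u^1,\dots,u^m$ be a basis of a complement of $U_A$ in $U_B$. Since $A\le B$, the map $u\mapsto u_{PQ}$ has kernel $U_A$ on $U_B$, so the $u^j_{PQ}$ are linearly independent. As $\theta_s$ fixes $U_A$, each $y\in U_{B'}$ has the form $y=y_A+\sum_s\sum_jc_{sj}\theta_s(u^j)$ with $y_A\in U_A$.

**Step (b).** We show that an element of $U_{B'}$ with one side in $A$ is in $U_A$. Suppose $y\in A_1\otimes B_2'+B_1'\otimes A_2$. Its image in $(P\otimes E)\otimes(Q\otimes E)$ vanishes, so $\sum_{s,j}c_{sj}\,u^j_{PQ}\otimes e_s\otimes e_s=0$. By independence, $\sum_sc_{sj}\,e_s\otimes e_s=0$ for each $j$; pairing with $f\otimes g$, this gives $\sum_sc_{sj}F(s)=0$ for all $F\in\mathcal F$. By (a), each $\zeta$ vanishing on $U_A$ satisfies $\zeta(y)=\sum_j\sum_sc_{sj}\zeta(\theta_su^j)=0$. An element killed by all functionals vanishing on $U_A$ is in $U_A$. The inclusion $U_A\subseteq U_{B'}\cap(A_1\otimes B_2'+B_1'\otimes A_2)$ is clear.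

**Step (c).** We show the same for the twisted copy number $t$. Since $e_t(1)=1$, $e_t\ne0$; so $\theta_t$ is injective, with $\theta_tB_1=A_1\oplus(P\otimes ke_t)$ and $\theta_tB_2=A_2\oplus(Q\otimes ke_t)$. Let $y\in U_{B'}$ lie in $\theta_tB_1\otimes B_2'+B_1'\otimes\theta_tB_2$. We have $B_1'/\theta_tB_1\cong P\otimes(E/ke_t)$, $B_2'/\theta_tB_2\cong Q\otimes(E/ke_t)$, and $(E/ke_t)^*=\mathcal P_t:=\{f\in\mathcal P:f(t)=0\}$. The image of $y$ in the tensor product of the quotients is that of $\sum c_{sj}u^j_{PQ}\otimes e_s\otimes e_s$, and it is $0$. So for each $j$,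
$$\sum_sc_{sj}f(s)g(s)=0\qquad\text{for all }f,g\in\mathcal P_t .$$
Taking $f=g$ and using $f^2=f$, which needs $k=\mathbb F_2$, we get $\sum_sc_{sj}f(s)=0$ for $f\in\mathcal P_t$. As $\mathcal P=k1\oplus\mathcal P_t$, we have $\mathcal F=k1+\mathcal P_t+\mathcal P_t^2$, and elements of the last two summands vanish at $t$. Hence, with $c_j=\sum_sc_{sj}$, $\sum_sc_{sj}F(s)=c_jF(t)$ for all $F\in\mathcal F$. For $\zeta$ vanishing on $U_A$, (a) gives $\zeta(y)=\sum_jc_j\zeta(\theta_tu^j)$. So $y-\theta_t(\sum_jc_ju^j)$ is killed by all such $\zeta$ and lies in $U_A=\theta_t(U_A)$. Thus $y\in\theta_t(U_B)$. The inclusion of $\theta_t(U_B)$ in $U_{B'}\cap(\theta_tB_1\otimes B_2'+B_1'\otimes\theta_tB_2)$ is clear. $\square$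

**Example (four entangled copies).** Return to $B=A\oplus_0(kp,kq,k\,p\otimes q)$, type $(1,0,0)$, $v(c)=1$. Let $S=\{1,2\}^2$ and let $\mathcal P$ be spanned by the indicators of the two rows and the two columns. A product of a row and a column is the indicator of a point, so $\mathcal F=k^S$ and (C1), (C2) hold trivially. Every $f\in\mathcal P$ has $\sum_sf(s)=0$, because rows and columns have two points. So $\sum_se_s=0$. Put $\alpha_{11}(p)=c$, the other $\alpha_s=0$, and all $\sigma_s=0$. For any extension $v'$ of $v|_{A_1}$ to $B_1'$ we get $\sum_sv'(\theta_sp)=v(c)=1$. Four equal values would sum to $0$. So the four copies show both values, and whichever value is prescribed for $v(p)$, some copy has it.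

## 6. Matching functionals on $W_1$ and $W_2$

**Reduction: enlarging $A$.** We show that in Proposition 4 the set $A$ may be enlarged inside $M$. Let $A^+\le M$ be finite with $A_i\le A_i^+$; then $A\le A^+$ by (F2). Put $B^+=B\oplus_AA^+$. By (F4), $U_B\cap U_{A^+}=U_A$, so $v_B,x_B,z_B$ and the restrictions of $v,x,z$ to $A^+$ have unique common extensions to $B_1^+,B_2^+,U_{B^+}$. Also $A^+\le B^+$, $B\le B^+$, and $U_{B^+}/U_{A^+}\cong U_B/U_A$. A solution for $A^+\le B^+$ restricts to a solution for $A\le B$, strong by (F1). So $A$ may be enlarged, without changing $\dim U_B/U_A$.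

**Proof of Proposition 4 for $n_3=0$.** The aim is to make the four-copy trick work for all types $(n_1,n_2,0)$ by a counting argument. Enlarge $A$ by (M1) so that $v(A_1)=k^{n_1}$ and $x(A_2)=k^{n_2}$. Choose complements $P,Q$ of $A_1,A_2$ in $B_1,B_2$. Let $S=\{1,\dots,m\}^2$ and let $\mathcal P$ be the span of the indicators of rows and columns. Then $1\in\mathcal P$, $\dim\mathcal P\le2m$, and $\mathcal F=k^S$. So (C1) and (C2) hold for all $\alpha,\sigma$. Choose all $\alpha_s\in\mathrm{Hom}(P,A_1)$ and $\sigma_s\in\mathrm{Hom}(Q,A_2)$ independently and uniformly at random.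

We count the possible adversaries. An extension $v'$ of $v|_{A_1}$ to $B_1'$ satisfies $v'(\theta_sp)=v(\alpha_sp)+\kappa_p(s)$, where $\kappa\in\mathrm{Hom}(P,k^{n_1}\otimes\mathcal P)$ determines $v'$; likewise for extensions $x'$ of $x|_{A_2}$ to $B_2'$. So there are at most $2^{2m(n_1\dim P+n_2\dim Q)}$ pairs $(v',x')$, indexed by data not depending on $\alpha,\sigma$. Fix such data. Since $v|_{A_1}$ and $x|_{A_2}$ are onto, $v\circ\alpha_s$ and $x\circ\sigma_s$ are independent and uniform in $\mathrm{Hom}(P,k^{n_1})$ and $\mathrm{Hom}(Q,k^{n_2})$. So each $s$, independently of the others, satisfies $v'\theta_s=v_B$ and $x'\theta_s=x_B$ with probability $\epsilon=2^{-(n_1\dim P+n_2\dim Q)}$. All $m^2$ copies fail with probability $(1-\epsilon)^{m^2}$. For $m$ large,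
$$2^{2m(n_1\dim P+n_2\dim Q)}(1-\epsilon)^{m^2}<1,$$
so some choice of $(\alpha,\sigma)$ has the property that every pair $(v',x')$ is matched by some $s$.

With this choice let $B'$ be as in Lemma 5. By Lemma 5(b) and (M2) there is a strong embedding $h:B'\to M$ over $A$. Apply the property to $v'=vh$, $x'=xh$. For the matching $s$, $f=h\theta_s$ is a strong embedding over $A$ by Lemma 5(c) and (F1), and $vf=v_B$, $xf=x_B$. $\square$

This argument stops at prescribed forms $z$. With $\mathcal F=k^S$ the tensors $e_s\otimes e_s$ are linearly independent, so a functional on $U_{B'}$ may take arbitrary values on the different copies $\theta_su$ of a given $u\in U_B\setminus U_A$; it may be wrong on all of them. To control $z$ we need $\mathcal F$ small. Lemma 5(a) shows what we would gain: if $\zeta$ extends $zh$, then $s\mapsto\zeta(\theta_su)$ is $\zeta((\alpha_s\otimes\sigma_s)u_{PQ})$ up to an unknown element of $\mathcal F$. The natural way to satisfy (C1) and (C2) is to let $S$ be the set of all pairs $(\alpha,\sigma)$ and to put the functions $\xi(\alpha(p))$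 and $\eta(\sigma(q))$ into $\mathcal P$. But then $\mathcal F=\mathcal P^2$ contains all products $\xi(\alpha(p))\eta(\sigma(q))$, hence the known term as well, and the unknown element of $\mathcal F$ can cancel it. We need a space $\mathcal P$ whose elements can be multiplied by the functions $\xi(\alpha(p))$, $\eta(\sigma(q))$ with the result staying in $\mathcal P^2$, and yet such that $\mathcal P^2$ does not effectively contain the products of these functions. The parameter $\vartheta=(\alpha,\sigma)$ has to be hidden.

## 7. A parameter hidden from quadratic functions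

**Lemma 6.** Let $\Theta$ be a finite nonempty set, $a_1,\dots,a_d:\Theta\to k$, $\mathcal A=\mathrm{span}(1,a_1,\dots,a_d)$, and $T$ a finite $k$-space. There are a finite set $S$, a map $\theta:S\to\Theta$ and $\mathcal P\le k^S$ with $1\in\mathcal P$ such that, with $\mathcal F=\mathcal P^2$:

* (i) $(a\circ\theta)f\in\mathcal F$ for $a\in\mathcal A$, $f\in\mathcal P$;
* (ii) for every $F\in T\otimes\mathcal F$ (a $T$-valued function on $S$) there are $s_\vartheta\in S$ $(\vartheta\in\Theta)$ with $\theta(s_\vartheta)=\vartheta$ and $(\vartheta\mapsto F(s_\vartheta))\in T\otimes\mathcal A$.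

The point of (ii) is that on a suitable section of $\theta$ every quadratic function degenerates to a combination of $1,a_1,\dots,a_d$, with no products $a_ia_j$.

*Proof.* **Construction of $S$ and proof of (i).** We encode $\vartheta$ in the shape of certain sets, so that single membership functions do not reveal it but products of two do. Let $\iota_1,\dots,\iota_d$ be the standard basis of $k^d$ and $J(\vartheta)=\{j:a_j(\vartheta)=1\}$. For $J\subseteq\{1,\dots,d\}$ call $C\subseteq k^d$ *$J$-admissible* if for all $w\in C$ and all $j$: $w+\iota_j\in C\Leftrightarrow j\in J$. The empty set is $J$-admissible. For $N$ to be chosen below let $S$ be the set of all $(\vartheta,C_1,\dots,C_N)$ with $\vartheta\in\Theta$, all $C_b$ $J(\vartheta)$-admissible, and $\#\{b:0\in C_b\}$ odd. Let $\theta$ be the projection to $\Theta$. Let $y_{w,b}$ be the indicator of "$w\in C_b$" and $\mathcal P=\mathrm{span}\{y_{w,b}\}$. By the parity condition $1=\sum_by_{0,b}\in\mathcal P$. Admissibility says that, when $w\in C_b$, we have $w+\iota_j\in C_b$ exactly if $a_j(\vartheta)=1$;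 that is,
$$(a_j\circ\theta)\,y_{w,b}=y_{w,b}\,y_{w+\iota_j,b}.\tag{3}$$
With $\mathcal P\subseteq\mathcal F$ this proves (i).

**Claim.** For each $J$ there is a finite sequence $C_1,\dots,C_l$ of $J$-admissible sets such that for all $w,w'\in k^d$, modulo $2$,
$$\#\{i:w,w'\in C_i\}\equiv1+\sum_{j\notin J}(w_j+w_j'),\tag{4}$$
$$\#\{i<i':w\in C_i,\,w'\in C_{i'}\}\equiv\sum_{j\notin J}w_j(1+w_j').\tag{5}$$

*The case $d=1$ by hand.* For $J=\{1\}$ the admissible sets are $\emptyset$ and $\{0,1\}$. The one-term sequence $\{0,1\}$ gives $1$ in (4) and $0$ in (5), as required. For $J=\emptyset$ the admissible sets are $\emptyset,\{0\},\{1\}$. The sequence $\{1\},\{0\}$ gives $1$ in (4) if $w=w'$ and $0$ otherwise, which is $1+w+w'$. In (5) it gives $1$ only for $w=1,w'=0$, which is $w(1+w')$.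

*Proof of the Claim.* First we translate admissibility. Let $X=k^{J^c}$, a quotient of $k^d$. A $J$-admissible set is closed under adding $\iota_j$ for $j\in J$, so it is the preimage of some $I\subseteq X$; the remaining condition is that $I$ contains no two points differing in exactly one coordinate. Call two such points *adjacent* and such sets $I$ *independent*. For a finite sequence $(I_i)$ of independent sets define, over $k$,
$$\mu(x,x')=\#\{i:x,x'\in I_i\},\qquad n(x)=\mu(x,x),\qquad\varepsilon(x,x')=\#\{i<i':x\in I_i,\,x'\in I_{i'}\}.$$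
Counting all pairs $(i,i')$ with $x\in I_i$, $x'\in I_{i'}$, according to $i<i'$, $i>i'$, $i=i'$, gives
$$\varepsilon(x,x')+\varepsilon(x',x)+\mu(x,x')=n(x)n(x').$$

Next we realize (4). The symmetric matrix $\mu^*(x,x')=1+\sum_j(x_j+x_j')$ vanishes on adjacent pairs and has diagonal $1$. Take all two-element sets $\{x,x'\}$ with $x\ne x'$ and $\mu^*(x,x')=1$; these points are not adjacent, so the sets are independent. Then correct the diagonal by singletons $\{x\}$, each of which changes only the entry $\mu(x,x)$. The resulting sequence has $\mu=\mu^*$ and $n=1$. Let $\varepsilon_0$ be its $\varepsilon$.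

Finally we correct $\varepsilon_0$ without disturbing $\mu$. By the counting identity, $\varepsilon_0(x,x')+\varepsilon_0(x',x)=1+\mu^*(x,x')=\sum_j(x_j+x_j')$. The matrix $\varepsilon^*(x,x')=\sum_jx_j(1+x_j')$ satisfies the same identity, as the products $x_jx_j'$ cancel. So $\delta=\varepsilon_0+\varepsilon^*$ is symmetric. Appending $\{x\},\{x\}$ at the end changes neither $\mu$ nor $n$ and adds the matrix unit $E_{xx}$ to $\varepsilon$. Appending $\{x\},\{x'\},\{x\},\{x'\}$ with $x\ne x'$ changes neither $\mu$ nor $n$. Among the four new positions there is one ordered pair of type $(x,x)$, one of type $(x',x')$, three of type $(x,x')$ and one of type $(x',x)$, so it adds $E_{xx}+E_{x'x'}+E_{xx'}+E_{x'x}$ to $\varepsilon$. In both cases each appended set occurs an even number of times, so pairs of an old and a new set contribute $0$. These matrices span all symmetric matrices, so we can add $\delta$ and reach $\varepsilon^*$. Pull the sequence back to $k^d$. This proves the Claim.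

**Proof of (ii).** We use Ramsey's theorem to make the coefficients of $F$ constant, and then insert the sequences of the Claim. Let $\Lambda$ be at least the lengths of the sequences in the Claim for all $J$. Fix a linear order $\preceq$ on $k^d$ and write
$$F=\sum_b\sum_{w\preceq w'}q^b_{ww'}\,y_{w,b}y_{w',b}+\sum_{b<b'}\sum_{w,w'}r^{bb'}_{ww'}\,y_{w,b}y_{w',b'}$$
with coefficients in $T$. There are boundedly many possibilities, in terms of $d$ and $|T|$, for the families $q^b$ and $r^{bb'}$. So if $N$ is large in terms of $d,|T|,\Lambda$ (this is how $N$ is chosen), the pigeonhole principle and Ramsey's theorem for pairs give $\mathcal B\subseteq\{1,\dots,N\}$ with $|\mathcal B|=\Lambda$ on which $q^b=q$ and $r^{bb'}=r$ $(b<b')$ are constant. For $\vartheta\in\Theta$ let $s_\vartheta$ be $\vartheta$ together with the sequence of the Claim for $J(\vartheta)$ in the first places of $\mathcal B$, in increasing order, and $\emptyset$ in all other places. By (4) with $w=w'=0$, the number of $b$ with $0\in C_b$ is odd, so $s_\vartheta\in S$. Empty places contribute nothing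 to $F(s_\vartheta)$. Since $\sum_{j\notin J(\vartheta)}c_j=\sum_jc_j(1+a_j(\vartheta))$ in $k$, (4) and (5) give
$$F(s_\vartheta)=\sum_{w\preceq w'}q_{ww'}\Big[1+\sum_j(w_j+w_j')(1+a_j(\vartheta))\Big]+\sum_{w,w'}r_{ww'}\sum_jw_j(1+w_j')(1+a_j(\vartheta)).$$
As a function of $\vartheta$ this is in $T\otimes\mathcal A$. $\square$

## 8. Matching forms on $U$

**Proof of Proposition 4 for $n_3\ge1$.** Let $r=\dim U_B/U_A$ and $\ell=n_3r+1$. For finite $A\le M$ put $A_1^0=A_1\cap\ker v$, $A_2^0=A_2\cap\ker x$.

**Step 1: large rank.** This step turns the hypothesis $\lambda z\notin Z^{fin}$ into a statement about finite forms. We claim that $A$ can be enlarged so that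

* $(K)$ for each $0\ne\lambda\in(k^{n_3})^*$, every linear functional $\Psi$ on $A_1^0\otimes A_2^0$ agreeing with $\lambda z$ on $U_A\cap(A_1^0\otimes A_2^0)$ has rank $\ge\ell$ as a bilinear form.

Suppose not. Then $(K)$ fails for every finite $A'\le M$ with $A_i\le A_i'$. A form of rank $<\ell$ on $A_1'^0\times A_2'^0$ is the restriction of some $\sum_{i<\ell}v_i'\otimes x_i'$ with $v_i'\in V_1$, $x_i'\in V_2$. So for each such $A'$ the closed set of those
$$(\lambda,(v_i'),(x_i'))\in\big((k^{n_3})^*\setminus0\big)\times V_1^{\ell-1}\times V_2^{\ell-1}$$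
with $\lambda z=\sum_{i<\ell}\beta(v_i',x_i')$ on $U_{A'}\cap(A_1'^0\otimes A_2'^0)$ is nonempty. These sets decrease as $A'$ grows, and any two $A',A''$ lie in a common finite $A'''\le M$ by (M1). By compactness some $(\lambda,v',x')$ lies in all of them. Every element of $U\cap(\ker v\otimes\ker x)$ lies in some $U_{A'}\cap(A_1'^0\otimes A_2'^0)$: take $A'$ containing $A$ and the finitely many elements of $\ker v,\ker x$ used to write it. Hence $z_0=\lambda z-\sum_{i<\ell}\beta(v_i',x_i')$ vanishes on $U\cap(\ker v\otimes\ker x)$. So it extends to $U+\ker v\otimes\ker x$ by $0$ on the second summand, and then to a functional $\Phi$ on $W_1\otimes W_2$ vanishing on $\ker v\otimes\ker x$. Choose $c_i\in W_1$, $d_j\in W_2$ dual to the coordinates of $v$ and $x$, and let $\nu(w)=w-\sum_iv_i(w)c_i\in\ker v$. Splitting first $w_1$ and then $w_2$, we get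
$$\Phi(w_1\otimes w_2)=\sum_{i\le n_1}v_i(w_1)\,\Phi(c_i\otimes w_2)+\sum_{j\le n_2}\Phi(\nu(w_1)\otimes d_j)\,x_j(w_2).$$
So $\Phi=\sum_iv_i\otimes y_i+\sum_jy_j'\otimes x_j$ with $y_i\in V_2$, $y_j'\in V_1$. Hence $z_0=\Phi|_U\in Z^{fin}$ and $\lambda z\in Z^{fin}$, a contradiction. Enlarging $A$ does not change $r$, hence not $\ell$; from now on $(K)$ holds.

**Step 2: hidden twists.** We set up Lemma 5 with the parameter $(\alpha,\sigma)$ hidden by Lemma 6. Choose complements $P,Q$ of $A_1,A_2$ in $B_1,B_2$, with bases $p_i,q_j$. Let $R=\{u_{PQ}:u\in U_B\}$, which is isomorphic to $U_B/U_A$ as $A\le B$. Fix a linear map $R\to U_B$, $\varrho\mapsto\tilde u_\varrho$, with $(\tilde u_\varrho)_{PQ}=\varrho$. Let $T=\mathrm{Hom}(R,k^{n_3})$, so $|T|=2^{n_3r}$. Fix a linear extension $\hat z:A_1\otimes A_2\to k^{n_3}$ of $z|_{U_A}$. Let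
$$\Theta=\mathrm{Hom}(P,A_1^0)\times\mathrm{Hom}(Q,A_2^0),\qquad \Xi:\Theta\to T,\quad\Xi(\alpha,\sigma)(\varrho)=\hat z((\alpha\otimes\sigma)\varrho).$$
Let $\mathcal A$ be the span of $1$ and of all functions of $(\alpha,\sigma)$ of the forms $\xi(\alpha(p))$, $\eta(\sigma(q))$, $\rho(\alpha(p)\otimes\sigma(q))$ with $\xi\in A_1^*$, $\eta\in A_2^*$, $\rho\in(A_1\otimes A_2)^*$, $\rho|_{U_A}=0$. Take $S,\theta,\mathcal P$ from Lemma 6 for $(\Theta,\mathcal A,T)$ and put $(\alpha_s,\sigma_s)=\theta(s)$. Lemma 6(i) gives (C1), and with $f=1$ also (C2). Let $B'$ and $\theta_s$ be as in Lemma 5.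

**Step 3: all copies are right for $v$ and $x$.** We embed $B'$ so that only $z$ remains to be matched. Define $v':B_1'\to k^{n_1}$ by $v'|_{A_1}=v|_{A_1}$ and $v'(p\otimes e)=e(1)v_B(p)$, and $x'$ similarly. As $e_s(1)=1$ and $\alpha_s$, $\sigma_s$ take values in $\ker v$, $\ker x$, we have $v'\theta_s=v_B$ and $x'\theta_s=x_B$ for all $s$. The case $n_3=0$ of the proposition, applied to $(v,x)$ and $A\le B'$, gives a strong embedding $h:B'\to M$ over $A$ with $vh=v'$ and $xh=x'$.

**Step 4: the values of $z$ on the copies.** We express them as a known function plus an unknown element of $T\otimes\mathcal F$. Put $z'=zh:U_{B'}\to k^{n_3}$; it extends $z|_{U_A}$. Let $\zeta$ be a linear extension of $z'$ to $B_1'\otimes B_2'$. By Lemma 5(a), applied to each coordinate, as functions of $s$ modulo $k^{n_3}\otimes\mathcal F$,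
$$z'(\theta_s\tilde u_\varrho)\equiv\zeta((\alpha_s\otimes\sigma_s)\varrho)\equiv\hat z((\alpha_s\otimes\sigma_s)\varrho).$$
The last step uses (C2), as $\zeta|_{A_1\otimes A_2}-\hat z$ vanishes on $U_A$. All terms are linear in $\varrho$. So
$$\Gamma(s):=\big(\varrho\mapsto z'(\theta_s\tilde u_\varrho)\big)=\Xi(\theta(s))+F(s),\qquad F\in T\otimes\mathcal F.\tag{6}$$
Note that $S$ and $\mathcal P$ were fixed before $h$, hence before $F$; Lemma 6(ii) applies to whatever $F$ arises. It gives $s_\vartheta$ with $\theta(s_\vartheta)=\vartheta$ and $F(s_\vartheta)=\phi(\vartheta)$, where $\phi\in T\otimes\mathcal A$.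

**Step 5: some copy is right for $z$.** Let $t\in T$, $t(\varrho)=z_B(\tilde u_\varrho)$. We claim that $\Xi(\vartheta)+\phi(\vartheta)=t$ for some $\vartheta\in\Theta$. The proportion of such $\vartheta$ is
$$|T|^{-1}\sum_{\chi\in T^*}(-1)^{\chi(t)}\,\mathbb E_\vartheta(-1)^{\chi(\Xi(\vartheta)+\phi(\vartheta))}.\tag{7}$$
The term $\chi=0$ contributes $|T|^{-1}$. So it suffices that for each $0\ne\chi\in T^*$ the average in (7) has absolute value at most $2^{-\ell}<1/|T|$: then the other $|T|-1$ terms together have absolute value less than $|T|^{-1}$.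

Let $\lambda_1,\dots,\lambda_{n_3}$ be a basis of $(k^{n_3})^*$. Any $\chi\in T^*$ has the form $\chi(\tau)=\sum_m\lambda_m(\tau(r_m))$ with $r_m\in R$, not all $0$ if $\chi\ne0$. Write $r_m=\sum_{i,j}(r_m)_{ij}\,p_i\otimes q_j$. By the definitions of $\Xi$ and $\mathcal A$,
$$\chi(\Xi+\phi)(\alpha,\sigma)=\sum_{i,j}\Psi_{ij}(\alpha(p_i),\sigma(q_j))+(\text{affine in }\alpha)+(\text{affine in }\sigma),$$
where $\Psi_{ij}$ is the restriction to $A_1^0\otimes A_2^0$ of $\mu_{ij}\hat z+\rho_{ij}$, with $\mu_{ij}=\sum_m(r_m)_{ij}\lambda_m$ and $\rho_{ij}|_{U_A}=0$. Some $r_m\ne0$ has a nonzero coefficient, and the $\lambda_m$ are independent, so some $\mu_{ij}\ne0$. For this pair $(i,j)$ the form $\Psi_{ij}$ agrees with $\mu_{ij}z$ on $U_A\cap(A_1^0\otimes A_2^0)$, so by $(K)$ it has rank $\ge\ell$. The bilinear form $\sum_{i,j}\Psi_{ij}(\alpha(p_i),\sigma(q_j))$ in $(\alpha,\sigma)$ has $\Psi_{ij}$ as a block of its matrix, so its rank is also $\ge\ell$. Average first over $\sigma$. For fixed $\alpha$ the exponent is affine in $\sigma$, and the inner average is $0$ unless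 its linear part vanishes. This happens only for $\alpha$ in a set that is empty or a coset of the left kernel of the bilinear form, of density at most $2^{-\ell}$. So the average in (7) has absolute value at most $2^{-\ell}$, as required.

**Step 6: conclusion.** With this $\vartheta$ and $s=s_\vartheta$ we have $\Gamma(s)=t$. So $z'\theta_s=z_B$ on all $\tilde u_\varrho$. On $U_A$, which $\theta_s$ fixes, both sides equal $z$. Hence $z'\theta_s=z_B$ on $U_B$. The map $f=h\theta_s$ is a strong embedding over $A$ with $vf=v'\theta_s=v_B$, $xf=x_B$ and $zf=z_B$. $\square$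

It is worth seeing why the hidden parameter was decisive: $\phi$ may contain bilinear functions of $(\alpha,\sigma)$, but only those $\rho(\alpha(p)\otimes\sigma(q))$ with $\rho|_{U_A}=0$. Such terms cannot alter the values on $U_A$ of the form $\mu_{ij}\hat z$, and $(K)$ is a statement about those values alone.

## 9. Homogeneity and smallness

**Corollary 7.** If $\pi=(v,x,z)$ and $\pi'=(v',x',z')$ are generic of the same type, there is $g\in G$ with $g\pi=\pi'$.

*Proof.* We go back and forth. Consider isomorphisms $f:A\to A'$ of finite $A,A'\le M$ with $v'f=v$, $x'f=x$, $z'f=z$ on $A$. Start with $0\to0$. Given $f$ and $w\in W_1\cup W_2$, take a finite $B\le M$ containing $A$ and $w$; $A\le B$ by (F2). Regard $B$ via $f$ as an extension of $A'$, with the maps $v,x,z$ restricted to $B$; these extend $v',x',z'$ on $A'$. Proposition 4 for $\pi'$ over $A'$ gives a strong embedding $B\to M$ extending $f$ and compatible with $\pi$ and $\pi'$. Its image is strong in $M$. The step in the other direction is symmetric. The union of the chain is a pair of linear bijections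 of $W_1$ and $W_2$. It maps $U$ onto $U$, since $U$ is the union of the $U_A$ in the chain, and also of the $U_{A'}$. So it is some $g\in G$ with $\pi'\circ g=\pi$, i.e. $g\pi=\pi'$. $\square$

**Lemma 8.** (a) The linear map $V_1\otimes V_2\to Z$ induced by $\beta$ is injective. (b) Each $C_m$ is nowhere dense in $Z$.

*Proof.* (a) A nonzero tensor is $\tau=\sum_{i\le m}v_i\otimes x_i$ with $m\ge1$ and $(v_i)$, $(x_i)$ independent. Proposition 4 with type $(m,m,0)$, $A=0$, $B=(kp,kq,k\,p\otimes q)$, prescribing $v_1(p)=x_1(q)=1$ and all other values $0$, gives $p\in W_1$, $q\in W_2$ with $p\otimes q\in U$ and $\tau(p\otimes q)=1$.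

(b) $C_m$ is closed, so we show that it has empty interior. The sets $\{z:z|_{U_A}=z_A\}$ with $A\le M$ finite and $z_A\in U_A^*$ form a base of $Z$. Given one, let $B=(k^{m+1},k^{m+1},k^{m+1}\otimes k^{m+1})$ and embed $A\oplus_0B$ strongly in $M$ over $A$. As $U_A\cap(B_1\otimes B_2)=0$, some $z\in Z$ extends $z_A$ and restricts to a form of rank $m+1$ on $B_1\otimes B_2\le U$. Elements of $C_m$ have rank at most $m$ there, so $z\notin C_m$. $\square$

By (a), denote by $\beta:V_1\otimes V_2\to Z^{fin}$ also the induced isomorphism. The elements of $Z^{fin}$ carry information about $V_1$ and $V_2$, which we now record.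

For a finite subspace $\mathcal T\le V_1\otimes V_2$ let $\mathrm{supp}_1\mathcal T\le V_1$ and $\mathrm{supp}_2\mathcal T\le V_2$ be the least subspaces with $\mathcal T\le\mathrm{supp}_1\mathcal T\otimes V_2$ and $\mathcal T\le V_1\otimes\mathrm{supp}_2\mathcal T$. Explicitly, $\mathrm{supp}_1\mathcal T$ is spanned by the vectors $(1\otimes\varphi)(t)$ with $t\in\mathcal T$ and $\varphi$ a linear functional on $V_2$: these lie in every $S$ with $\mathcal T\le S\otimes V_2$, and if $t=\sum v_i\otimes x_i$ with the $x_i$ independent, each $v_i$ is one of them. So supports are finite, supports of sums are sums of supports, and $\mathcal T\le\mathrm{supp}_1\mathcal T\otimes\mathrm{supp}_2\mathcal T$. For example, if $t=\sum_{i\le m}v_i\otimes x_i$ with both tuples independent, then $\mathrm{supp}_1(kt)=\mathrm{span}(v_i)$ and $\mathrm{supp}_2(kt)=\mathrm{span}(x_i)$.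

For finite $B\subseteq H$ let $L_1(B),L_2(B),L_3(B)$ be the spans of the coordinates of elements of $B$ in $V_1,V_2,Z$, let $\mathcal T(B)=\beta^{-1}(L_3(B)\cap Z^{fin})$, and
$$L_i^c(B)=L_i(B)+\mathrm{supp}_i\mathcal T(B)\qquad(i=1,2).$$
These are finite and monotone in $B$, and $L_3(B)\cap Z^{fin}\subseteq\beta(L_1^c(B)\otimes L_2^c(B))$. Each $g\in G_B$ fixes $L_1(B),L_2(B),L_3(B)$ pointwise. It also fixes $\mathcal T(B)$ pointwise, by equivariance and injectivity of $\beta$, and therefore preserves $L_i^c(B)$ setwise. Let $G_B^*\le G_B$ be the pointwise stabilizer in $G_B$ of $L_1^c(B)\cup L_2^c(B)$. It is closed of finite index in $G_B$, hence open in $G_B$.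

**Proof of smallness (part 1 of Theorem 1).** Let $h\in H^n$ and let $B$ be the set of its entries. Choose bases $v$ of $L_1^c(B)$, $x$ of $L_2^c(B)$, and $z$ of a complement of $L_3(B)\cap Z^{fin}$ in $L_3(B)$. The triple $(v,x,z)$ is generic. The coordinates of $h$ in $V_1$, $V_2$ and $Z$ are linear combinations of, respectively, the entries of $v$, those of $x$, and those of $z$ together with the $\beta(v_i,x_j)$. There are countably many pairs (type, coefficients). If $h,h'$ have the same type and coefficients, the element $g$ from Corollary 7 that maps one generic triple to the other maps $\beta(v_i,x_j)$ to $\beta(v_i',x_j')$, hence $h$ to $h'$. So $G$ has countably many orbits on $H^n$ for every $n$. $\square$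

For stability we need homogeneity over parameters. Given $n_1,n_2,n_3$ put $\mathbf P=V_1^{n_1}\times V_2^{n_2}\times Z^{n_3}$, and let $\mathcal X_B\subseteq\mathbf P$ be the set of $(v,x,z)$ with $v$ independent modulo $L_1^c(B)$, $x$ independent modulo $L_2^c(B)$, and $z$ independent modulo $L_3(B)+Z^{fin}$.

**Lemma 9.** $\mathcal X_B$ is a dense $G_\delta$ in $\mathbf P$, and $G_B^*$ acts continuously and transitively on it.

*Proof.* For density we list what must be avoided. For nonzero coefficient vectors $\mu,\lambda$ the maps $v\mapsto\mu v$, $x\mapsto\mu x$, $z\mapsto\lambda z$ are continuous open surjections from $\mathbf P$ onto $V_1,V_2,Z$. We must avoid the preimages of the finite sets $L_1^c(B)$, $L_2^c(B)$ and of the countably many translates $l+C_m$ with $l\in L_3(B)$. All these sets are closed nowhere dense, by Lemma 8(b) and because the infinite compact groups $V_i$ have no isolated points. By (T1) and Baire, $\mathcal X_B$ is a dense $G_\delta$. It is $G_B^*$-invariant, since $G_B^*$ fixes $L_i^c(B)$ and $L_3(B)$ pointwise and preserves $Z^{fin}$.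

For transitivity let $v^0,x^0$ be bases of $L_1^c(B),L_2^c(B)$ and $z^0$ a basis of a complement of $L_3(B)\cap Z^{fin}$ in $L_3(B)$. For $(v,x,z)\in\mathcal X_B$ the triple $(v^0v,x^0x,z^0z)$ of concatenated tuples is generic. For the last component: if $\lambda^0z^0+\lambda z\in Z^{fin}$, then $\lambda z\in L_3(B)+Z^{fin}$, so $\lambda=0$, and then $\lambda^0z^0\in L_3(B)\cap Z^{fin}$, so $\lambda^0=0$. By Corollary 7, two elements of $\mathcal X_B$ are related by some $g\in G$ that fixes $v^0,x^0,z^0$. Hence $g$ fixes pointwise $L_1^c(B)$, $L_2^c(B)$ and $L_3(B)\subseteq\mathrm{span}(z^0)+\beta(L_1^c(B)\otimes L_2^c(B))$. So $g\in G_B^*$. $\square$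

## 10. Two counters that bound the rank

For a finite tuple $a$ and finite $B$ let
$$\gamma(a/B)=\dim\frac{L_3(aB)+Z^{fin}}{L_3(B)+Z^{fin}},\qquad\rho_i(a/B)=\dim L_i^c(aB)/L_i^c(B),\qquad\rho=\rho_1+\rho_2 .$$

**Example.** Let $a=(v,x,z)$ with $v,x\ne0$ and $z\notin Z^{fin}$. Then $\mathcal T(a)=0$, so $\gamma(a/\emptyset)=1$ and $\rho(a/\emptyset)=2$. Let $a=(0,0,\beta(t))$ with $t$ of rank $m$. Then $\gamma(a/\emptyset)=0$ and $\mathcal T(a)=kt$, so $\rho(a/\emptyset)=2m$: the single element $\beta(t)$ carries the $2m$ vectors that make up $t$.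

**Lemma 10.** Let $B\subseteq B'$ be finite. Then $\gamma(a/B')\le\gamma(a/B)$. If equality holds, then $L_i^c(aB')=L_i^c(aB)+L_i^c(B')$ and $\rho_i(a/B')\le\rho_i(a/B)$ for $i=1,2$.

*Proof.* Since $L_3(aB')=L_3(aB)+L_3(B')$, the space defining $\gamma(a/B')$ is a quotient of the one defining $\gamma(a/B)$. This is the first assertion.

For the second we must show that no new elements of $Z^{fin}$ appear. By the modular law $L_3(aB)\cap(L_3(B)+Z^{fin})=L_3(B)+(L_3(aB)\cap Z^{fin})$. So $L_3(aB)=D\oplus[L_3(B)+(L_3(aB)\cap Z^{fin})]$ with $\dim D=\gamma(a/B)$. The space $D$ spans $L_3(aB')+Z^{fin}$ modulo $L_3(B')+Z^{fin}$. If $\gamma$ does not drop, $D$ is therefore independent modulo $L_3(B')+Z^{fin}$. An element of $L_3(aB')\cap Z^{fin}$ has the form $d+l'+f$ with $d\in D$, $l'\in L_3(B')$, $f\in L_3(aB)\cap Z^{fin}$; then $d\in L_3(B')+Z^{fin}$, so $d=0$, and $l'\in Z^{fin}$. Hence $\mathcal T(aB')=\mathcal T(B')+\mathcal T(aB)$, and as supports of sums are sums of supports, $L_i^c(aB')=L_i^c(aB)+L_i^c(B')$. As $L_i^c(B)\subseteq L_i^c(B')$, the inequality for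 $\rho_i$ follows. $\square$

**Definition (adapted tuple).** An *adapted tuple* for $a/B$ is $e=(v,x,z)$ with $v,x$ tuples in $L_1^c(aB),L_2^c(aB)$ that are bases modulo $L_1^c(B),L_2^c(B)$, and $z$ a tuple in $L_3(aB)$ that is a basis of $L_3(aB)$ modulo $L_3(aB)\cap(L_3(B)+Z^{fin})$.

Then $e\in\mathcal X_B$ with $(n_1,n_2,n_3)=(\rho_1,\rho_2,\gamma)(a/B)$. By the modular law above, $L_3(aB)\subseteq\mathrm{span}(z)+L_3(B)+\beta(L_1^c(aB)\otimes L_2^c(aB))$. So any $g\in G_B^*$ fixing $e$ fixes $L_1^c(aB)$, $L_2^c(aB)$ and $L_3(aB)$ pointwise, hence fixes $a$.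

**Lemma 11.** If $B\subseteq B'$ are finite, $\gamma(a/B')=\gamma(a/B)$ and $\rho(a/B')=\rho(a/B)$, then $o(a/B')$ is non-meager in $o(a/B)$.

*Proof.* **Step 1.** We show that an adapted tuple $e=(v,x,z)$ for $a/B$ stays generic over $B'$. By Lemma 10, $\rho_i(a/B')=\rho_i(a/B)$ for $i=1,2$, and $v,x$ span $L_1^c(aB'),L_2^c(aB')$ modulo $L_1^c(B'),L_2^c(B')$, while $z$ spans $L_3(aB')+Z^{fin}$ modulo $L_3(B')+Z^{fin}$. Comparing dimensions, they are independent there. So $e\in\mathcal X_{B'}$, for the same $\mathbf P$.

**Step 2.** We compare orbits through the group. Let $q:G_B^*\to\mathcal X_B$, $q(g)=ge$. It is continuous, surjective by Lemma 9, and open by Effros' theorem, because $G_B^*$ is a closed subgroup of $G$ and $\mathcal X_B$ is a nonempty $G_\delta$ in $\mathbf P$, so both are Polish. Let $\psi:G_B^*\to o(a/B)$, $\psi(g)=ga$. It is continuous and open, since $G_B^*$ is open in $G_B$ and the orbit map $G_B\to o(a/B)$ is continuous and open. Now $\mathcal X_{B'}\subseteq\mathcal X_B$ is dense in $\mathbf P$, so it is a dense $G_\delta$ in $\mathcal X_B$,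 and $D=q^{-1}(\mathcal X_{B'})$ is comeager in $G_B^*$ by (T1). Let $g\in D$. Then $e,ge\in\mathcal X_{B'}$, so by Lemma 9 $he=ge$ for some $h\in G_{B'}^*\subseteq G_B^*$. The element $h^{-1}g\in G_B^*$ fixes $e$, hence $a$, and $\psi(g)=ga=ha\in o(a/B')$. So $D\subseteq\psi^{-1}(o(a/B'))$.

**Step 3.** We conclude by category. If $o(a/B')$ were meager in $o(a/B)$, its preimage under the continuous open map $\psi$ would be meager in $G_B^*$, and so would $D$. As $D$ is comeager, this contradicts the Baire category theorem. $\square$

**Proposition 12.** $\mathcal NM(a/B)\le\omega\cdot\gamma(a/B)+\rho(a/B)$ for all finite $a,B$. In particular $(H,G)$ is $nm$-stable.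

*Proof.* We show by induction on $\alpha$ that, for all $a,B$, $\mathcal NM(a/B)\ge\alpha$ implies $\omega\gamma(a/B)+\rho(a/B)\ge\alpha$. The cases of $0$ and of limits are immediate. Let $\alpha=\alpha'+1$ and take a finite $C$ with $o(a/BC)$ meager in $o(a/B)$ and $\mathcal NM(a/BC)\ge\alpha'$. By Lemma 10, $(\gamma,\rho)(a/BC)$ is lexicographically at most $(\gamma,\rho)(a/B)$, and by Lemma 11 they are not equal. So $\omega\gamma(a/B)+\rho(a/B)>\omega\gamma(a/BC)+\rho(a/BC)\ge\alpha'$. $\square$

Thus $(H,G)$ is a small, $nm$-stable compact $G$-group that is not abelian-by-finite, and the statement in question is disproved. For Theorem 1 it remains to compute the rank.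

## 11. The rank is exactly $\omega+2$

**Theorem 13.** For every finite tuple $a$ and finite $B$, $\mathcal NM(a/B)=\omega\cdot\gamma(a/B)+\rho(a/B)$. Hence the $\mathcal NM$-rank of $(H,G)$ is exactly $\omega+2$.

*Proof.* The inequality "$\le$" is Proposition 12. For "$\ge$" we induct on $(\gamma,\rho)=(\gamma,\rho)(a/B)$ lexicographically; the case $(0,0)$ is trivial. Let $e=(v,x,z)$ be adapted to $a/B$, let $q:G_B^*\to\mathcal X_B$, $q(g)=ge$, be the continuous open surjection of Lemma 11, and let $\psi_0:G_B\to o(a/B)$ be the orbit map. Recall that $G_B$ is a finite union of open cosets $g_0G_B^*$. For $g\in G_B$ we have $L_i^c((ga)B)=gL_i^c(aB)$ and $L_3((ga)B)=gL_3(aB)$.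

**Step 1: $\rho\ge1$.** We lower $\rho$ by one by naming one vector. Say $\rho_1\ge1$; the case $\rho_2\ge1$ is symmetric. Pick $v_*\in L_1^c(aB)\setminus L_1^c(B)$ and put $B'=B\cup\{(v_*,0,0)\}$. Then $L_3(B')=L_3(B)$, $L_3(aB')=L_3(aB)$, $L_1^c(B')=L_1^c(B)+kv_*$, $L_2^c(B')=L_2^c(B)$, and $L_i^c(aB')=L_i^c(aB)$. So $\gamma(a/B')=\gamma$ and $\rho(a/B')=\rho-1$.

We show that $o(a/B')$ is meager in $o(a/B)$. Let $Y=\{a'\in o(a/B):v_*\in L_1^c(a'B)\}$. If $h\in G_{B'}$, then $v_*=hv_*\in hL_1^c(aB)=L_1^c((ha)B)$, so $o(a/B')\subseteq Y$. The set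
$$\psi_0^{-1}(Y)=\bigcup_{l\in L_1^c(aB)}\{g\in G_B:gl=v_*\}$$
is a finite union of closed sets. Let $g=g_0g'$ be in it, with $g'\in G_B^*$ and $gl=v_*$. Then $l\notin L_1^c(B)$, because $g$ preserves $L_1^c(B)$ setwise. So $l=\mu v+l_0$ with $\mu\ne0$ and $l_0\in L_1^c(B)$. Since $g'l_0=l_0$, the element $g'$ lies in the $q$-preimage of $\{(v',x',z')\in\mathcal X_B:\mu v'+l_0=g_0^{-1}v_*\}$. This is the trace on the dense set $\mathcal X_B$ of a closed nowhere dense subset of $\mathbf P$, so by (T3) and (T1) its $q$-preimage is nowhere dense. There are finitely many $l$ and finitely many cosets, so $\psi_0^{-1}(Y)$ is nowhere dense. By (T2), $Y$ is closed with empty interior, and $a$ is not $nm$-independent from $B'$ over $B$. By induction $\mathcal NM(a/B)\ge\mathcal NM(a/B')+1\ge\omega\gamma+\rho$.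

**Step 2: $\rho=0$, $\gamma\ge1$.** We trade one unit of $\gamma$ for an arbitrarily large finite amount of $\rho$, by naming an element of $Z$ that differs from one of $a$'s by an unknown tensor. Let $m\ge1$. Pick $z_1\in L_3(aB)\setminus(L_3(B)+Z^{fin})$ and $t=\sum_{i\le m}v_i\otimes x_i$ with $(v_i)$ in $V_1$ independent modulo $L_1^c(aB)$ and $(x_i)$ in $V_2$ independent modulo $L_2^c(aB)$. Put $b=z_1+\beta(t)$ and $B'=B\cup\{(0,0,b)\}$.

We compute the counters. Since $b\notin L_3(B)+Z^{fin}$, we have $L_3(B')\cap Z^{fin}=L_3(B)\cap Z^{fin}$, so $\mathcal T(B')=\mathcal T(B)$ and $L_i^c(B')=L_i^c(B)$. Moreover $L_3(aB')=L_3(aB)+kb=L_3(aB)+k\beta(t)$, as $z_1\in L_3(aB)$. Hence $L_3(aB')+Z^{fin}=L_3(aB)+Z^{fin}$, while $L_3(B')+Z^{fin}$ is larger than $L_3(B)+Z^{fin}$ by one dimension, so $\gamma(a/B')=\gamma-1$. By the modular law $L_3(aB')\cap Z^{fin}=(L_3(aB)\cap Z^{fin})+k\beta(t)$. So $\mathcal T(aB')=\mathcal T(aB)+kt$ and $L_i^c(aB')=L_i^c(aB)+\mathrm{supp}_i(kt)$, where $\mathrm{supp}_1(kt)=\mathrm{span}(v_i)$ and $\mathrm{supp}_2(kt)=\mathrm{span}(x_i)$.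 By the independence in the choice of $t$, $\rho(a/B')=\rho+2m=2m$.

We show that $o(a/B')$ is meager in $o(a/B)$. Let $Y=\{a'\in o(a/B):b\in L_3(a'B)+C_m\}$. If $h\in G_{B'}$, then $b=hb=hz_1+h\beta(t)\in L_3((ha)B)+C_m$, so $o(a/B')\subseteq Y$. The set
$$\psi_0^{-1}(Y)=\bigcup_{l\in L_3(aB)}\{g\in G_B:b-gl\in C_m\}$$
is closed. Let $g=g_0g'$ with $g'\in G_B^*$, and $b-gl\in C_m$, $l\in L_3(aB)$. Then $l\notin L_3(B)+Z^{fin}$, as otherwise $gl$ and hence $b$ would lie in $L_3(B)+Z^{fin}$. So $l\in\lambda z+L_3(B)+Z^{fin}$ with $\lambda\ne0$. Since $L_3(B)+Z^{fin}$ is $G_B$-invariant, $g'$ lies in the $q$-preimage of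
$$\{(v',x',z')\in\mathcal X_B:\lambda z'\in g_0^{-1}b+L_3(B)+Z^{fin}\}.$$
This set is a countable union of traces on the dense set $\mathcal X_B$ of closed nowhere dense subsets of $\mathbf P$, by Lemma 8(b), so it is meager in $\mathcal X_B$ and its $q$-preimage is meager in $G_B^*$. There are finitely many $\lambda$. Hence $\psi_0^{-1}(Y)\cap g_0G_B^*$ is closed in $g_0G_B^*$ and meager, so it has empty interior by Baire. This holds for each of the finitely many open cosets, so $\psi_0^{-1}(Y)$ has empty interior. By (T2) $Y$ is closed with empty interior, and $o(a/B')$ is meager in $o(a/B)$.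

As $(\gamma-1,2m)<(\gamma,0)$, induction gives $\mathcal NM(a/B)\ge\omega(\gamma-1)+2m+1$. This holds for every $m$, so $\mathcal NM(a/B)\ge\omega\gamma$.

**Step 3: the rank of $H$.** We evaluate the formula on single elements. Let $h=(v,x,z)\in H$. Then $\gamma(h/\emptyset)\le1$. If $\gamma(h/\emptyset)=1$, then $z\notin Z^{fin}$, so $\mathcal T(\{h\})=0$ and $\rho(h/\emptyset)\le2$, with equality when $v,x\ne0$. Such $h$ exist, since $Z^{fin}$ is meager in $Z$ by Lemma 8(b). If $\gamma(h/\emptyset)=0$, then $\mathcal NM(h/\emptyset)=\rho(h/\emptyset)$ is finite. So the supremum is $\omega+2$, and it is attained. $\square$
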